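# Making sums distinct by rearrangement

## 1. Pairing $l$ distinct elements with $l$ arbitrary ones

Take an abelian group $G$, a list of $l$ distinct elements $g_1,\dots,g_l$, and a second list $h_1,\dots,h_l$ in which repetitions are allowed. You may reorder the second list. Can you reorder it so that the sums
$$g_1+h_{\pi(1)},\ \dots,\ g_l+h_{\pi(l)}$$
are pairwise distinct?

The first answer that comes to mind is: yes, as long as there is a little room, say $l<|G|$. The case $l=|G|$ must be excluded. If $l=|G|$ and the sums are distinct, then both $(g_i)$ and $(g_i+h_{\pi(i)})$ run through all of $G$. Adding everything up gives $\sum g_i+\sum h_i=\sum g_i$, so $h_1+\dots+h_l=0$. In $\mathbb Z/3$ the lists $0,1,2$ and $0,0,1$ therefore admit no good arrangement. With one place free, this obstruction is gone.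

**Test in small groups.** In $\mathbb Z/4$ take $l=2$, $g=(0,2)$, $h=(0,2)$. One order gives the sums $0,0$ and the other gives $2,2$. So the guess fails in $\mathbb Z/4$. Perhaps elements of order $2$ are to blame. In $\mathbb Z/15$ take $l=3$, $g=(0,5,10)$, $h=(0,0,5)$. Everything happens inside the subgroup $\{0,5,10\}$, which has order $3=l$, and the sum of the $h_i$ is $5\ne0$. By the computation above, applied inside this subgroup, no arrangement works. So the guess fails in odd order as well: a subgroup that is exactly filled blocks us, however large $G$ is.

This corrects the guess: ask for $l$ to be smaller than the order of every nontrivial subgroup. Let us test the corrected guess by hand.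

**Test for $l=2$.** Suppose both orders fail: $g_1+h_1=g_2+h_2$ and $g_1+h_2=g_2+h_1$. Then $h_2-h_1=g_1-g_2=h_1-h_2$, so $x=g_1-g_2\neq0$ satisfies $2x=0$. If $G$ has no element of order $2$, one of the two orders works.

**Test when $h$ has at most two values.** Adding one constant to all $h_i$ shifts all sums equally, so we may assume that the values are $0$ and $x\neq 0$, where $x$ occurs $u$ times (if there is only one value, every order works). Assume that the order of $x$ is infinite or larger than $l$. Let $A=\{g_1,\dots,g_l\}$. Since $A$ contains no full coset of $\langle x\rangle$, it splits into runs $a,a+x,\dots,a+(k-1)x$ with $a-x\notin A$ and $a+kx\notin A$. Choose a set $U\subseteq A$ of $u$ elements by using up the runs one after another, each from its top end downward. Then $a\in U$ and $a+x\in A$ imply $a+x\in U$. Give $x$ to the elements of $U$ and $0$ to the others. A collision would be $a+x=a'$ with $a\in U$, $a'\in A\setminus U$, which our choice of $U$ excludes. So the sums are distinct.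

The corrected guess survives both tests, and it is a theorem. The rest of the lecture proves it.

## 2. The number $p(G)$ and the statements

Sequences are finite unordered lists with repetition allowed. A sequence is **squarefree** if its terms are pairwise distinct, $\operatorname{supp}(g)$ is the set of distinct terms of $g$, and $\mathcal G_l$ is the group of permutations of $[1,l]=\{1,\dots,l\}$.

**Property (P).** A number $l\in\mathbb N$ has Property (P) for $G$ if for every squarefree sequence $g_1\cdots g_l$ and every sequence $h_1\cdots h_l$ over $G$ there is $\pi\in\mathcal G_l$ such that $(g_1+h_{\pi(1)})\cdots(g_l+h_{\pi(l)})$ is squarefree. (For $\mathbb Z/15$ we saw that $l=2$ has it and $l=3$ does not.)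

**Conjecture.** If $G$ is a finite abelian group of odd order with $|G|>1$ and $p$ is the smallest prime divisor of $\exp(G)$, then every $l\in[1,p-1]$ has Property (P).

It comes from the paper "Group Algebras of Finite Abelian Groups and Their Applications to Combinatorial Problems", and it is known for cyclic groups of prime order, cyclic groups of prime power order, and elementary $p$-groups. It is true, and finiteness and odd order are not needed.

**The number $p(G)$.** For an abelian group $G$ let $p(G)$ be the smallest order of a nonzero element of finite order, and $p(G)=\infty$ if there is no such element. For example $p(\mathbb Z/15)=3$ and $p(\mathbb Z)=\infty$.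

If $p(G)=n<\infty$, then $n$ is prime: if $x$ has order $n$ and a prime $r$ divides $n$, then $(n/r)x$ has order $r\le n$, so $r=n$ by minimality. If $H$ is a nontrivial finite subgroup and $r$ is a prime divisor of $|H|$, then $H$ has an element of order $r$ by Cauchy's theorem, so $r\ge p(G)$. In particular $|H|\ge p(G)$. For finite $G$ with $|G|>1$, the number $p(G)$ is the smallest prime divisor of $|G|$, equivalently of $\exp(G)$.

**Theorem A.** Let $G$ be an abelian group and $l\in\mathbb N$ with $l<p(G)$. Then $l$ has Property (P): for distinct $g_1,\dots,g_l\in G$ and arbitrary $h_1,\dots,h_l\in G$ there is $\pi\in\mathcal G_l$ such that $g_1+h_{\pi(1)},\dots,g_l+h_{\pi(l)}$ are pairwise distinct. In particular, the Conjecture holds.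

**Theorem B.** Let $G$ be an abelian group and $g=g_1\cdots g_l$, $h=h_1\cdots h_l$ arbitrary sequences (any $l\ge1$, repetitions allowed in both) with $|\operatorname{supp}(g)|+|\operatorname{supp}(h)|\le p(G)+1$. Then there is $\pi\in\mathcal G_l$ such that for all $i,j$
$$g_i+h_{\pi(i)}=g_j+h_{\pi(j)}\ \Longrightarrow\ g_i=g_j\ \text{ and }\ h_{\pi(i)}=h_{\pi(j)}.$$

**Theorem C.**
1. If $p=p(G)<\infty$, then $l=p$ does not have Property (P), and the bound $p(G)+1$ in Theorem B cannot be replaced by $p(G)+2$.
2. Let $G$ be finite and $l\le|G|$. If $G$ has an element of order $n$ with $1<n\le l$ and $l\not\equiv-1\pmod n$, then $l$ does not have Property (P).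
3. If $G$ is finite and $|G|>1$, then $l=|G|-1$ has Property (P).

In Theorem B, collisions cannot be avoided altogether: if $g=0\cdot0$ and $h=0\cdot0$, all sums are equal. The theorem says that under its hypothesis only the forced collisions need occur. Section 4 explains why we want this.

## 3. Averaging the Vandermonde product, and zero divisors

In a group of prime order there is a short algebraic proof. This is Alon's theorem.

**Lemma 3.** Let $q$ be prime and $1\le r<q$. Let $x_1,\dots,x_r\in\mathbb F_q$ be distinct and $y_1,\dots,y_r\in\mathbb F_q$ arbitrary. Then there is $\pi\in\mathcal G_r$ with all $x_i+y_{\pi(i)}$ distinct.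

*Proof.* Elements $z_1,\dots,z_r$ of a field are distinct exactly when $\Delta(z)\ne0$, where $\Delta(Z)=\prod_{i<j}(Z_i-Z_j)$. We want one of $r!$ Vandermonde products to be nonzero, so we add them all up and show that the total is nonzero. Put
$$\Phi(X,Y)=\sum_{\pi\in\mathcal G_r}\Delta\big(X_1+Y_{\pi(1)},\dots,X_r+Y_{\pi(r)}\big)\in\mathbb Z[X_1,\dots,X_r,Y_1,\dots,Y_r].$$

**Step 1: $\Phi$ is alternating in $X$.** Let $\tau\in\mathcal G_r$ and replace each $X_i$ by $X_{\tau(i)}$. For fixed $\pi$ put $Z_i=X_i+Y_{\pi\tau^{-1}(i)}$. Then $Z_{\tau(i)}=X_{\tau(i)}+Y_{\pi(i)}$, so the $\pi$-th term has become $\Delta(Z_{\tau(1)},\dots,Z_{\tau(r)})=\operatorname{sgn}(\tau)\Delta(Z)$. Here $\Delta(Z)$ is the term of the original $\Phi$ that belongs to $\pi\tau^{-1}$. As $\pi$ runs through $\mathcal G_r$, so does $\pi\tau^{-1}$. Hence $\Phi$ gets multiplied by $\operatorname{sgn}(\tau)$.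

**Step 2: determine $\Phi$ up to a constant.** Let $i\ne j$ and let $\tau$ be the transposition of $i$ and $j$. Setting $X_i=X_j$ in Step 1 shows that $\Phi$ equals $-\Phi$ there, so $\Phi$ vanishes for $X_i=X_j$ and is divisible by $X_i-X_j$. These linear forms (for $i<j$) are pairwise non-associate primes in the factorial ring $\mathbb Z[X,Y]$, so $\Delta(X)$ divides $\Phi$. Every term of $\Phi$ is homogeneous of degree $\binom r2=\deg\Delta(X)$, so $\Phi=\kappa\,\Delta(X)$ with $\kappa\in\mathbb Z$.

**Step 3: compute the constant.** Putting $Y=0$ makes all $r!$ terms equal to $\Delta(X)$. So $\kappa=r!$, and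
$$\sum_{\pi\in\mathcal G_r}\Delta\big(X_1+Y_{\pi(1)},\dots,X_r+Y_{\pi(r)}\big)=r!\,\Delta(X). \tag{2}$$

**Step 4: evaluate.** In $\mathbb F_q$ we have $r!\neq0$ because $r<q$, and $\Delta(x)\neq0$ because the $x_i$ are distinct. So the left side of (2) is nonzero at $(x,y)$, hence some term is nonzero. $\square$

The same proof works in any field in which $r!\ne0$. An elementary $p$-group of order $p^k$ is the additive group of $\mathbb F_{p^k}$, so Theorem A follows for it.

It is tempting to finish in the same way: put a ring structure on $G$ and evaluate (2). Let us see what happens in $\mathbb Z/35$, where $p(G)=5$, with $l=3$ and $x=(0,5,7)$. The constant $3!=6$ is a unit, which is good. But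
$$\Delta(0,5,7)=(0-5)(0-7)(5-7)=-70=0\quad\text{in }\mathbb Z/35 .$$
The three elements are distinct, but their differences are zero divisors, and the product vanishes. For these $x$ the identity (2) reads "the sum is $0$", whatever $y$ is, and gives no information. This is the point where the method stops: it needs nonzero differences to have a nonzero product.

## 4. Quotients and pairings with only forced collisions

If $G$ is not a field, one tries to reduce to prime order. Choose a subgroup $H$ of prime order $q>l$, with quotient map $\varphi:G\to G/H$, arrange things well in $G/H$, and then use Lemma 3 inside cosets of $H$.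

Look again at $G=\mathbb Z/35$ and $g=(0,5,7)$, with $H=\{0,5,\dots,30\}$ of order $7$, so that $\varphi$ is reduction mod $5$. The images of the $g_i$ are $0,0,2$. They are no longer distinct, so Property (P) for $G/H$ does not apply to them. Take $h=\{0,2,7\}$, with images $0,2,2$. Compare two pairings.

* Pair $0,5,7$ with $7,2,0$, in this order. All three sums are $7$, so there is a single block of three indices over one coset. In the quotient the sums are $0+2,\ 0+2,\ 2+0$. Exchanging the $h$'s of indices $1$ and $3$ makes their images $0+0$ and $2+2$, which are different cosets. Rearranging inside the block does not keep the block together, and Lemma 3 does not control a block in which the $g_i$ come from different cosets.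
* Pair $0,5,7$ with $0,2,7$. In the quotient the sums are $0+0,\ 0+2,\ 2+2$, which are three different cosets.

What we need from the quotient is this: whenever two sums agree in $G/H$, both summands agree in $G/H$. Then every block consists of indices whose $g_i$ lie in one coset $u+H$ and whose partners lie in one coset $v+H$. Permuting the partners inside a block stays in $u+v+H$, and there Lemma 3 applies. This requirement is the conclusion of Theorem B, so we now look for a proof of Theorem B.

Pairings of sequences with repetition are best described by counting. Let $C$ be the support of the first sequence, with multiplicities $n_c$, and $B$ that of the second, with multiplicities $m_b$. A pairing determines the matrix $N=(N_{cb})$, where $N_{cb}$ is the number of times that $c$ is paired with $b$. It has row sums $n_c$ and column sums $m_b$. Conversely, every nonnegative integer matrix with these row and column sums comes from a pairing. The requirement says that two cells $(c,b)\ne(c',b')$ with the same sum $c+b=c'+b'$ are never both positive.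

**Example.** In $\mathbb Z$, take $0\cdot0\cdot1$ and $0\cdot1\cdot1$, so $n=(2,1)$, $m=(1,2)$. The only two cells with equal sum are $(0,1)$ and $(1,0)$. The matrix $N_{00}=N_{01}=N_{11}=1$, $N_{10}=0$ is allowed. The matrix $N_{01}=2$, $N_{10}=1$, $N_{00}=N_{11}=0$ has the right row and column sums but is not allowed.

There are three conditions at once: prescribed rows, prescribed columns, and at most one positive cell for each value of the sum. The plan is to regard the third condition as defining a space, and to show that a continuous map (row sums, column sums) from this space hits every target. Real solutions are then rounded to integral ones.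

## 5. The complex of cells with distinct sums

**Recollections from topology.** A simplicial complex $K$ on a finite vertex set $V$ is a family of nonempty subsets (simplices), closed under passing to nonempty subsets. Its realization $|K|$ is the set of families $(\lambda_v)_{v\in V}$ with $\lambda_v\ge0$, $\sum\lambda_v=1$, whose support $\{v:\lambda_v>0\}$ is a simplex. The complex is **$k$-connected** if it is nonempty and every continuous map $S^j\to|K|$ with $0\le j\le k$ extends to the ball bounded by $S^j$. So $(-1)$-connected means nonempty. The **join** of disjoint discrete sets $E_1,\dots,E_r$ is the complex whose simplices are the nonempty sets with at most one point in each $E_i$. For example, the join of two $2$-point sets is a $4$-cycle.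

**Connectivity of joins** (Milnor; Matoušek, *Using the Borsuk–Ulam Theorem*, Prop. 4.4.3). The join of an $a$-connected and a $b$-connected simplicial complex is $(a+b+2)$-connected. Hence the join of $r\ge1$ nonempty discrete sets is $(r-2)$-connected.

The second sentence follows from the first by induction. One set is $(-1)$-connected, and joining a $(-1)$-connected set to an $(r-3)$-connected complex gives $(r-3)+(-1)+2=r-2$.

We also use that for $d\ge1$ the identity map of $S^{d-1}$ is not homotopic to a constant map.

**The complex.** For finite nonempty subsets $C,B$ of an abelian group let $K=K(C,B)$ be the complex with vertex set $C\times B$ whose simplices are the nonempty sets of cells on which $(c,b)\mapsto c+b$ is injective. For nonempty $C'\subseteq C$ and $B'\subseteq B$, the complex $K(C',B')$ is the subcomplex induced on $C'\times B'$.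

A simplex of $K(C',B')$ is a nonempty set of cells with at most one cell from each set $E_s=\{(c,b)\in C'\times B':c+b=s\}$, $s\in C'+B'$. So $K(C',B')$ is the join of $|C'+B'|$ nonempty discrete sets, and is $(|C'+B'|-2)$-connected.

**Two examples.** Let $C=B=\{0,1\}$. The target (row sums, column sums)$/l$ is a point of a product of two segments, that is, of a square. The four cells correspond to its corners, with $(0,0)$ opposite to $(1,1)$.

* In $\mathbb Z$ the sets $E_s$ are $\{(0,0)\}$, $\{(0,1),(1,0)\}$, $\{(1,1)\}$. The complex consists of two triangles glued along the edge from $(0,0)$ to $(1,1)$. Taking row and column sums maps these triangles onto the two halves of the square. Every target is hit.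
* In $\mathbb Z/2$ the sets $E_s$ are $\{(0,0),(1,1)\}$ and $\{(0,1),(1,0)\}$. The complex is a $4$-cycle, and it maps only onto the boundary of the square. The center, that is $n=m=(1,1)$, is missed. This is the counterexample $g=h=0\cdot1$.

In the second example the circle has a hole where the square has its interior. The number of sums is $|C+B|=2$, which is less than $|C|+|B|-1=3$. This is the general criterion.

**Lemma 1.** Let $C,B$ be finite nonempty subsets of an abelian group such that
$$|C'+B'|\ge|C'|+|B'|-1\quad\text{for all nonempty }C'\subseteq C,\ B'\subseteq B. \tag{1}$$
Let $n_c$ $(c\in C)$ and $m_b$ $(b\in B)$ be positive integers with $\sum_cn_c=\sum_bm_b=l$. Then there are nonnegative integers $N_{cb}$ with $\sum_bN_{cb}=n_c$ for all $c$ and $\sum_cN_{cb}=m_b$ for all $b$, such that $(c,b)\mapsto c+b$ is injective on $\{(c,b):N_{cb}>0\}$.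

*Proof.* If $|C|=|B|=1$, the single entry $N_{cb}=l$ does it. So let $|C|+|B|\ge3$.

**Step 1: the space of targets.** Let $\Delta_C=\{\alpha\in\mathbb R_{\ge0}^C:\sum_c\alpha_c=1\}$, let $\Delta_B$ be defined similarly, and put $X=\Delta_C\times\Delta_B$. For $C'\subseteq C$ let $\Delta_{C'}$ be the face of $\Delta_C$ of points supported on $C'$. Then $X$ is a convex polytope of dimension $|C|+|B|-2\ge1$, and its nonempty faces are the products $\Delta_{C'}\times\Delta_{B'}$ with $C',B'$ nonempty, of dimension $|C'|+|B'|-2$. The map "row sums and column sums" is
$$\mu:|K|\to X,\qquad \mu(\lambda)=\Big(\big(\textstyle\sum_b\lambda_{cb}\big)_c,\ \big(\sum_c\lambda_{cb}\big)_b\Big).$$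
It is continuous, and it maps $|K(C',B')|$ into $\Delta_{C'}\times\Delta_{B'}$. We must show that $\mu$ hits interior points of $X$.

**Step 2: a map $f$ in the other direction.** To show that $\mu$ hits a point, we build a continuous $f:X\to|K|$ that respects faces:
$$f(\Delta_{C'}\times\Delta_{B'})\subseteq|K(C',B')|\quad\text{for all nonempty }C'\subseteq C,\ B'\subseteq B. \tag{3}$$
We define $f$ on the faces by induction on their dimension. A vertex of $X$ is a pair $(e_c,e_b)$ of unit vectors, and we send it to the vertex $(c,b)$ of $K$. Let $F=\Delta_{C'}\times\Delta_{B'}$ be a face of dimension $d=|C'|+|B'|-2\ge1$, and suppose that $f$ is defined, continuous and subject to (3) on all faces of smaller dimension. These include all faces in $\partial F$, so $f$ is defined on $\partial F\cong S^{d-1}$. It takes values in $|K(C',B')|$ there, because each proper face $\Delta_{C''}\times\Delta_{B''}$ of $F$ has $C''\subseteq C'$ and $B''\subseteq B'$, and so $K(C'',B'')\subseteq K(C',B')$. Now $K(C',B')$ is $(|C'+B'|-2)$-connected, and by (1)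
$$|C'+B'|-2\ \ge\ |C'|+|B'|-3\ =\ d-1 .$$
Hence $f|_{\partial F}$ extends continuously to the ball $F$ with values in $|K(C',B')|$. Different faces of the same dimension meet only in faces of smaller dimension, so the extensions fit together.

**Step 3: the composite hits every interior point.** Put $\gamma=\mu\circ f:X\to X$. By (3) and Step 1, $\gamma$ maps every face of $X$ into itself. Suppose that an interior point $w$ of $X$ is not in $\gamma(X)$. Let $\rho:X\setminus\{w\}\to\partial X$ be the radial projection from $w$. It is continuous and fixes $\partial X$ pointwise. Since $\gamma(\partial X)\subseteq\partial X$, we have $\rho\circ\gamma=\gamma$ on $\partial X$.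

On the one hand, $\gamma|_{\partial X}:\partial X\to\partial X$ is homotopic to the identity via $(x,\tau)\mapsto(1-\tau)x+\tau\gamma(x)$. Indeed, if $F$ is the smallest face containing $x\in\partial X$, then $F$ is a proper face, $\gamma(x)\in F$, and $F$ is convex, so the homotopy stays in $\partial X$. On the other hand, $\gamma|_{\partial X}$ is the restriction of the continuous map $\rho\circ\gamma:X\to\partial X$, and $X$ is contractible, so $\gamma|_{\partial X}$ is homotopic in $\partial X$ to a constant map. Together, the identity of the sphere $\partial X$ is null-homotopic, a contradiction. So $\gamma(X)$, and hence $\mu(|K|)$, contains every interior point.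

**Step 4: a real solution.** Apply Step 3 to $w=\big((n_c/l)_c,(m_b/l)_b\big)$. It is an interior point because all $n_c$ and $m_b$ are positive. We get $\lambda\in|K|$ with $\mu(\lambda)=w$, supported on a simplex $\sigma$ of $K$. The matrix $l\lambda$ is nonnegative, vanishes outside $\sigma$, and has row sums $n_c$ and column sums $m_b$.

**Step 5: rounding.** Among all nonnegative real matrices that vanish outside $\sigma$ and have row sums $n_c$ and column sums $m_b$, choose one, $M$, with the fewest non-integral entries. Suppose that there is a non-integral entry. Consider the bipartite graph on the disjoint union of $C$ and $B$ whose edges are the cells with non-integral entry. Row and column sums are integers, so a vertex that lies on one edge lies on at least two. Hence the graph contains a cycle, and it has even length. Go around the cycle and add $t$ and $-t$ alternately to the entries. Row and column sums do not change. Let $t$ grow from $0$ until for the first time an entry on the cycle becomes an integer. Until then each of these entries stays between the two integers next to its original value, so it stays nonnegative. Entries outside $\sigma$ are $0$, hence integral, and are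 not touched. We have found a matrix of the same kind with fewer non-integral entries, a contradiction. So $N=M$ is integral. Its positive cells lie in $\sigma$, and $(c,b)\mapsto c+b$ is injective on $\sigma$. $\square$

## 6. Kneser's theorem and the failure of (1)

When does (1) fail? The answer is a classical theorem on sumsets. The **stabilizer** of a set $S\subseteq G$ is the subgroup $\{x:x+S=S\}$, and $S$ is a union of cosets of it.

**Kneser's theorem** (M. Kneser, Math. Z. 58 (1953)). For finite nonempty subsets $C,B$ of an abelian group and $H=\{x:x+C+B=C+B\}$, one has $|C+B|\ge|C+H|+|B+H|-|H|$.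

**Example.** In $\mathbb Z/15$ let $C=\{0,5,10\}$ and $B=\{0,5\}$. Then $C+B=C$ and $H=C$, and the inequality reads $3\ge3+3-3$. Here $|C+B|=3=|C|+|B|-2$, so (1) fails. This pair is the pair of supports in the counterexample of Section 1.

**Lemma 2.** Let $G$ be abelian, and let $C,B\subseteq G$ be finite nonempty with $|C+B|\le|C|+|B|-2$. Let $H$ be the stabilizer of $C+B$. Then $H$ is finite and nontrivial, so $|H|\ge p(G)$, and $C+B$ is a union of $H$-cosets. In particular $|C|+|B|\ge p(G)+2$. If moreover $|C|,|B|\le l<p(G)$, then $|H|=q$ is prime with $q>l$, each of $C$ and $B$ lies in a single $H$-coset, and $|C|+|B|\ge q+2$.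

*Proof.* **Step 1: $H$ is finite, nontrivial and not too large.** The set $C+B$ is a union of $H$-cosets, finite and nonempty, so $H$ is finite and $|H|\le|C+B|$. If $H=0$, Kneser's theorem would give $|C+B|\ge|C|+|B|-1$, contrary to hypothesis. So $H$ is a nontrivial finite subgroup, and
$$p(G)\le|H|\le|C+B|\le|C|+|B|-2 .$$

**Step 2: for small sets, one coset.** Let $|C|,|B|\le l<p$ with $p=p(G)$. By Step 1, $p$ is finite. Then $|C+B|\le2l-2<2p\le2|H|$, so the union of $H$-cosets $C+B$ is exactly one coset. For $b\in B$ the set $C+b$ lies in this coset, so $C$ lies in a single $H$-coset. In the same way $B$ does. Moreover $|H|=|C+B|\le|C|+|B|-2$.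

**Step 3: $|H|$ is prime.** We have $|H|=|C+B|<2p\le p^2$, and every prime divisor of $|H|$ is at least $p$. A product of two or more such primes would be at least $p^2$. So $|H|=q$ is prime, $q\ge p>l$, and $|C|+|B|\ge q+2$ by Step 2. $\square$

*Proof of Theorem B.* Let $C=\operatorname{supp}(g)$ and $B=\operatorname{supp}(h)$, with multiplicities $n_c$ and $m_b$. If (1) failed for some $C'\subseteq C$ and $B'\subseteq B$, then $|C'+B'|\le|C'|+|B'|-2$, and Lemma 2 would give $|C|+|B|\ge|C'|+|B'|\ge p(G)+2$, contrary to hypothesis. So (1) holds, and Lemma 1 gives a matrix $N$. Since $N$ has row sums $n_c$ and column sums $m_b$, we can choose $\pi\in\mathcal G_l$ such that for each cell $(c,b)$ exactly $N_{cb}$ indices $i$ satisfy $g_i=c$ and $h_{\pi(i)}=b$. If $g_i+h_{\pi(i)}=g_j+h_{\pi(j)}$, then $(g_i,h_{\pi(i)})$ and $(g_j,h_{\pi(j)})$ are positive cells of $N$ with the same sum, so they are equal. $\square$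

## 7. Theorem A: a failure of (1) collapses the quotient

Theorem B alone does not give Theorem A. With $l<p(G)$ the two supports can have $2l$ elements together, which may exceed $p(G)+1$. And (1) can really fail: in $\mathbb Z/5$ with $l=4$ and $A=B=\{0,1,2,3\}$ we have $|A+B|=5<7$. In that group Lemma 3 helps. The point of the proof is that every failure of (1) looks similar: it puts so many elements into a single coset of a prime-order subgroup that few elements remain in the quotient, few enough for Theorem B.

The order $q$ of that subgroup need not be $p(G)$. In $\mathbb Z/143$ we have $p(G)=11$, and we may take $l=10$. Let $A'=B'$ consist of $8$ elements of the subgroup $H$ of order $13$. For each $s\in H$ the sets $A'$ and $s-B'$ have $16>13$ elements together, so they meet in $H$. Thus $A'+B'=H$ has $13<15$ elements, and (1) fails with $q=13$.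

*Proof of Theorem A.* Let $p=p(G)$ and $l<p$, let $A=\{g_1,\dots,g_l\}$, so $|A|=l$, and let $B=\operatorname{supp}(h)$, so $|B|\le l$.

**Case 1: (1) holds for $C=A$ and $B$.** Apply Lemma 1 with $n_a=1$ for all $a\in A$ and $m_b$ the multiplicity of $b$ in $h$. Each row of $N$ contains exactly one positive entry, equal to $1$, in some column $b(a)$. Each $b$ is used $m_b$ times, so $a\mapsto b(a)$ comes from a permutation. The positive cells are the pairs $(a,b(a))$, so the sums $a+b(a)$ are distinct.

**Case 2: (1) fails for some nonempty $A'\subseteq A$ and $B'\subseteq B$.** Then $|A'+B'|\le|A'|+|B'|-2$.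

**Step 1: find $H$ and count in the quotient.** By Lemma 2, whose second part applies because $|A'|,|B'|\le l<p$, there is a subgroup $H$ of prime order $q>l$ such that $A'$ lies in one $H$-coset, $B'$ lies in one $H$-coset, and $|A'|+|B'|\ge q+2$. Let $\varphi:G\to G/H$ be the canonical map. The set $\varphi(A')$ is a single point, and the other elements of $A$ contribute at most $l-|A'|$ points to $\varphi(A)$. The same holds for $B$, since $|B|\le l$. Hence
$$|\varphi(A)|+|\varphi(B)|\le(l-|A'|+1)+(l-|B'|+1)\le2l+2-(q+2)=2l-q\le l-1<p. \tag{4}$$

**Step 2: the quotient has no elements of smaller prime order.** We claim $p(G/H)\ge p$. Let $\varphi(x)$ have prime order $r$. Then $rx\in H$, so $x$ has finite order, and this order is divisible by the order $r$ of $\varphi(x)$. So a multiple of $x$ has order $r$, whence $r\ge p$. Since $p(G/H)$ is a prime that is the order of some element, or $\infty$, the claim follows.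

**Step 3: pair in the quotient with only forced collisions.** By (4) and Step 2, the images have supports of total size less than $p(G/H)+1$. So Theorem B applies in $G/H$ to $\varphi(g_1)\cdots\varphi(g_l)$ and $\varphi(h_1)\cdots\varphi(h_l)$. It gives $\pi_0\in\mathcal G_l$ such that
$$\varphi(g_i+h_{\pi_0(i)})=\varphi(g_j+h_{\pi_0(j)})\ \Longrightarrow\ \varphi(g_i)=\varphi(g_j)\ \text{ and }\ \varphi(h_{\pi_0(i)})=\varphi(h_{\pi_0(j)}). \tag{5}$$

**Step 4: repair inside each coset.** Partition $[1,l]$ into blocks according to the value of $\varphi(g_i+h_{\pi_0(i)})$. Let $I$ be a block. By (5) there are $u,v\in G$ with $g_i\in u+H$ and $h_{\pi_0(i)}\in v+H$ for all $i\in I$. The elements $g_i-u$ $(i\in I)$ of $H\cong\mathbb F_q$ are distinct, the elements $h_{\pi_0(i)}-v$ of $H$ are arbitrary, and $|I|\le l<q$. By Lemma 3 there is a permutation $\sigma_I$ of $I$ such that the elements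
$$(g_i-u)+(h_{\pi_0(\sigma_I(i))}-v)\qquad(i\in I)$$
are distinct. Adding $u+v$, we see that the sums $g_i+h_{\pi_0(\sigma_I(i))}$, $i\in I$, are distinct, and they all lie in $u+v+H$.

**Step 5: assemble.** Let $\sigma\in\mathcal G_l$ be the permutation that acts as $\sigma_I$ on each block $I$, and put $\pi=\pi_0\circ\sigma$. Within a block the sums $g_i+h_{\pi(i)}$ are distinct by Step 4. For different blocks they lie in different $H$-cosets. So all $l$ sums are distinct.

Finally, if $G$ is finite of odd order with $|G|>1$, then $p(G)$ is the smallest prime divisor of $\exp(G)$, and the Conjecture follows. $\square$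

## 8. Full cosets as obstructions, and the case $l=|G|-1$

Theorem C develops the counterexample in $\mathbb Z/15$ from Section 1. For its third part we cite one more result.

**M. Hall's theorem** (Proc. AMS 3 (1952), 584–587). If $G$ is finite abelian of order $n$ and $h_1+\dots+h_n=0$, the elements of $G$ can be enumerated as $g_1,\dots,g_n$ so that $g_1+h_1,\dots,g_n+h_n$ are distinct.

*Proof of Theorem C(2).* **Step 1: the sequences.** Let $x\in G$ have order $n$ with $1<n\le l$, and put $M=\langle x\rangle$. Write $l=rn+e$ with $0\le e\le n-1$. Then $r\ge1$ because $l\ge n$, and $e\le n-2$ because $l\not\equiv-1\pmod n$. Let $A$ consist of $r$ full $M$-cosets and, if $e>0$, of $e$ further elements of one more $M$-coset. This last coset exists because $|G|$ is a multiple of $n$ and $|G|\ge l>rn$ when $e>0$. Let the terms of $g$ be the elements of $A$, and let $h$ consist of $u=e+1\le n-1$ terms $x$ and $l-u$ terms $0$.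

**Step 2: no arrangement works.** Suppose that some arrangement has distinct sums, and call $a\in A$ moved if it receives $x$. Let $a$ be moved and lie in a full coset $a+M\subseteq A$. If $a+x\in A$ were not moved, then $a$ and $a+x$ would have the same sum $a+x$, although $a\ne a+x$. So $a+x$ is moved, and repeating this shows that all $n$ elements of $a+M$ are moved. Thus in each full coset none or all $n$ elements are moved. If $j$ elements of the incomplete coset are moved, where $0\le j\le e$, then $u\equiv j\pmod n$. Both $u$ and $j$ lie in $[0,n-1]$, so $u=j\le e$. But $u=e+1$, a contradiction. $\square$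

*Proof of Theorem C(1).* Let $x\in G$ have order $p=p(G)<\infty$ and put $M=\langle x\rangle$. Let $g$ be the sequence of all $p$ elements of $M$, and let $h$ consist of $p-1$ terms $0$ and one term $x$. This is the construction of (2) with $n=l=p$, $r=1$, $e=0$, $u=1$. Step 2 above used only that $A$ is a full coset, so it works although $G$ may be infinite. No arrangement has distinct sums, and $l=p$ does not have Property (P).

Here $|\operatorname{supp}(g)|+|\operatorname{supp}(h)|=p+2$. Since the $g_i$ are distinct, the conclusion of Theorem B would say that all sums are distinct. So Theorem B becomes false if $p(G)+1$ is replaced by $p(G)+2$. $\square$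

*Proof of Theorem C(3).* The idea is to fill the one free place so that the sum obstruction of Section 1 disappears. Let $n=|G|$, let $g_1,\dots,g_{n-1}$ be distinct, let $g_n$ be the remaining element of $G$, and let $h_1,\dots,h_{n-1}$ be arbitrary. Put $h_n=-(h_1+\dots+h_{n-1})$. By Hall's theorem there is an enumeration $g_1',\dots,g_n'$ of $G$ such that all $g_i'+h_i$ are distinct. Adding the constant $g_n-g_n'$ to all $g_i'$ gives again an enumeration of $G$, and the sums remain distinct. So we may assume $g_n'=g_n$. Then $g_1',\dots,g_{n-1}'$ is a rearrangement of $g_1,\dots,g_{n-1}$, and the sums $g_i'+h_i$ with $i<n$ are distinct. Renumbering the pairs by the $g$'s gives the required $\pi\in\mathcal G_{n-1}$. $\square$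

**The cyclic group of order $15$, completely.** Among $l\le15$, exactly $l=1,2,14$ have Property (P). Theorem A gives $l=1,2$, because $p(G)=3$, and Theorem C(3) gives $l=14$. The group has elements of orders $3$ and $5$. By Theorem C(2), a number $l\in\{3,4\}$ with Property (P) would satisfy $3\mid l+1$, but $l+1\in\{4,5\}$. A number $l$ with $5\le l\le15$ and Property (P) satisfies $3\mid l+1$ and $5\mid l+1$, so $15\mid l+1$ and $l=14$. So the first guess "$l<|G|$" is right in this group at $l=1,2$ and at the last place $l=14$, and wrong everywhere in between.
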